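\title{Corners of limit shapes in the abelian sandpile with constant background}

\begin{abstract}
Place $h\le 2$ chips on every site of $\mathbb{Z}^2$, add $n$ chips at the origin, and stabilize by the rule of the abelian sandpile. We ask whether the set of sites that topple, suitably rescaled, converges to a regular $(12-4h)$-gon. This holds for $h=2$ and fails for every integer $h\le 1$, even along subsequences. The obstruction is local: at a convex corner of any limit shape the exterior angle $\delta$ satisfies $\delta<\pi/2$ and $\sin\delta<1/(3-h)$. The non-strict inequality follows from a mean value identity for harmonic functions; strictness uses that the number of topplings is an integer. A polygonal limit shape therefore has more than $2\pi/\arcsin\frac{1}{3-h}>12-4h$ sides.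
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{configuration} on $\mathbb{Z}^2$ assigns to each site an integer \emph{height}, its number of chips; negative heights are allowed. A site of height at least $4$ may \emph{topple}, sending one chip to each of its four nearest neighbors. A configuration is \emph{stable} if all heights are at most $3$. Fix an integer $h\le 2$, give every site height $h$, add $n$ chips at the origin, and topple until the configuration is stable. The process terminates, and the number of topplings at each site does not depend on the order (Proposition~\ref{prop:abelian}). Let $S_{n,h}$ be the set of sites that topple at least once. For $h=3$ and $n\ge1$ there is nothing to define: every neighbor of a toppled site reaches height $4$, so the process never stops.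

The natural parameter is
\[
m=3-h\ \ge 1,
\]
the number of chips that a site of height $h$ can absorb without becoming unstable. Two small cases show its effect. Let $e_1,e_2$ be the unit vectors. For $h=2$, $n=6$, the origin topples twice and then the four sites $\pm e_i$ topple; each diagonal site $(\pm1,\pm1)$ now has $2+2=4$ chips and topples too, the origin topples once more, and the result is stable. Thus $S_{6,2}=\{-1,0,1\}^2$. For $h=1$, $n=11$, the origin topples three times, the sites $\pm e_i$ topple, and the origin topples once more; the diagonal sites stop at $1+2=3$ chips, and $S_{11,1}=\{0,\pm e_1,\pm e_2\}$. A lower background cuts off the corners of the square.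

The Hausdorff distance of nonempty compact sets $A,A'\subset\mathbb{R}^2$ is the least $d$ such that every point of each set lies within distance $d$ of the other set. Polygons are closed filled regions, and their vertices are the points where the boundary actually turns. The following question is posed in \cite{slides}.

\begin{quote}
\emph{For an integer $h\le2$, are there $r_n\to\infty$ such that $r_n^{-1}S_{n,h}$ converges in Hausdorff distance to a regular $(12-4h)$-gon?}
\end{quote}

For $h=2$ the limit shape is a square, a result of Fey and Redig \cite{FR}. The number $12-4h=4m$ extends this case in a plausible way. It is divisible by $4$, as the symmetry of the lattice requires of a polygonal limit. It also grows linearly in $m$, which is the right order for the smallest conceivable number of sides: we shall see that the added chips spread with a density between $m-1$ and $m$, that a constant density would allow no convex corner at all, and that a relative variation of $1/m$ allows exterior angles of order $1/m$ at most. The exterior angle $\pi/(2m)$ of the regular $4m$-gon has this order, but the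 constant $\pi/2$ is too large.

\begin{theorem}\label{thm:answer}
\begin{enumerate}
\item[(a)] For $h=2$ and $n\ge2$ we have $S_{n,2}=\{x\in\mathbb{Z}^2:|x_1|,|x_2|\le k_n\}$ with $k_n\to\infty$. In particular $k_n^{-1}S_{n,2}\to[-1,1]^2$.
\item[(b)] For no integer $h\le1$ and no $r_n\to\infty$ does $r_n^{-1}S_{n,h}$ converge in Hausdorff distance, even along a subsequence, to a regular $(12-4h)$-gon.
\end{enumerate}
\end{theorem}

A compact set $K\subset\mathbb{R}^2$ has a \emph{convex corner of exterior angle} $\delta\in(0,\pi)$ at $v\in\partial K$ if, for some $\rho>0$ and some closed sector $W$ with apex $0$ and opening $\beta=\pi-\delta$,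
\[
K\cap B(v,\rho)=(v+W)\cap B(v,\rho).
\]

\begin{theorem}\label{thm:corner}
Let $h\le1$, and suppose that $r_n^{-1}S_{n,h}\to K$ in Hausdorff distance along some sequence $n\to\infty$, where $r_n\to\infty$ and $K$ is compact. If $K$ has a convex corner of exterior angle $\delta$, then
\[
\delta<\frac{\pi}{2}\qquad\text{and}\qquad \sin\delta<\frac{1}{3-h}.
\]
\end{theorem}

\begin{corollary}\label{cor:polygon}
In the setting of Theorem~\ref{thm:corner}, let $K$ be a simple polygon, regular or not. Then $K$ has strictly more than $2\pi/\arcsin\frac1{3-h}$ sides, which is more than $12-4h$, and the number of sides is a multiple of $4$. It is at least $16$ for $h=1$ and at least $20$ for $h=0$.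
\end{corollary}

These results do not determine the limit shape for $h\le1$, and they do not exclude polygons with more sides than the stated bound. Theorem~\ref{thm:answer}(b) needs only the weak inequality $\sin\delta\le1/m$, so its proof is complete at the end of Section~\ref{sec:weak}; Section~\ref{sec:strict} excludes equality.

\section{The idea: an octagon is too sharp for $h=1$}\label{sec:idea}

For $u:\mathbb{Z}^2\to\mathbb{R}$ let $\Delta u(x)=\sum_{y\sim x}(u(y)-u(x))$, the sum over the four neighbors of $x$; we write $\nabla^2$ for the Laplacian on $\mathbb{R}^2$. Let $f(x)$ be the height at $x$ minus $h$. A toppling at $x$ changes $\sum_y f(y)\varphi(y)$ by $\Delta\varphi(x)$. If $\Delta\varphi=0$, this sum is conserved and equals its initial value $n\varphi(0)$. Suppose now that the rescaled sets of toppled sites converge to $K$, and that the final excess $f$ has a limiting density $g$ on $K$, of total mass $\nu$. The conservation law becomes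
\[
\int_K g\varphi\,dx=\nu\varphi(0)\qquad\text{for $\varphi$ harmonic near $K$.}
\]
Final heights are at most $3$, so $g\le 3-h=m$. On a block of toppled sites the average final height is asymptotically at least $2$, so $g\ge m-1$. Both facts and the identity are proved in Proposition~\ref{prop:mvp}.

If $g$ were a constant $c$, a disc of area $\nu/c$ centered at $0$ would satisfy the identity, by the mean value property. To test a corner, use polar coordinates $\zeta=se^{i\theta}$ at the vertex $v$, so that $K$ is locally the sector $|\theta|\le\beta/2$, and take $\varphi=\operatorname{Re}\zeta^{-2}=s^{-2}\cos2\theta$. The exponent $-2$ balances the area element: $\varphi\,dx=\cos2\theta\,d\theta\,ds/s$, so all dyadic scales $s\le|\zeta|\le2s$ have equal weight. There are infinitely many scales, while $\nu\varphi(0)$ is finite. So the contributions of the scales cannot stay above a positive constant. For constant $g=c$ each scale contributes $c\sin\beta\log2>0$, and no convex corner is possible.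

Take $h=1$, so that $1\le g\le2$, and let $K$ be a regular octagon, so that $\beta=3\pi/4$. The contribution of a scale is smallest when $g=1$ where $\cos2\theta>0$ and $g=2$ where $\cos2\theta<0$ (Figure~\ref{fig:corner}). Divided by $\log2$, it is then
\[
\int_{-\pi/4}^{\pi/4}\cos2\theta\,d\theta+2\cdot2\int_{\pi/4}^{3\pi/8}\cos2\theta\,d\theta=1+2\Bigl(\frac{\sqrt2}{2}-1\Bigr)=\sqrt2-1>0 .
\]
So the octagon is impossible. The function $\zeta^{-2}$ has its pole on $K$ and is not admissible; Section~\ref{sec:weak} moves the pole slightly outside $K$ and shows that this costs only a bounded error.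

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!12] (0,0) -- (-45:3) arc (-45:45:3) -- cycle;
\fill[gray!45] (0,0) -- (45:3) arc (45:67.5:3) -- cycle;
\fill[gray!45] (0,0) -- (-45:3) arc (-45:-67.5:3) -- cycle;
\draw[thick] (67.5:3.2) -- (0,0) -- (-67.5:3.2);
\draw[dashed] (45:3) -- (0,0) -- (-45:3);
\draw[->] (67.5:1.8) -- ++(157.5:0.7) node[left] {$p_+$};
\draw[->] (-67.5:1.8) -- ++(-157.5:0.7) node[left] {$p_-$};
\fill (-0.45,0) circle (1.5pt) node[left] {$\zeta=-\varepsilon$};
\node at (1.9,0) {$\cos2\theta>0$};
\node at (56:2.5) {$R_+$};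
\node at (-56:2.5) {$R_-$};
\end{tikzpicture}
\caption{A convex corner $|\theta|\le\beta/2$ of opening $\beta=3\pi/4$. The function $\operatorname{Re}\zeta^{-2}=s^{-2}\cos2\theta$ is positive for $|\theta|<\pi/4$ and negative in the dark sectors $R_\pm$ along the two edges. The test function $\operatorname{Re}(\zeta+\varepsilon)^{-2}$ has its pole outside the corner; $p_\pm$ are the outward unit normals of the edges.}
\label{fig:corner}
\end{figure}

\section{The odometer, and the square for $h=2$}\label{sec:odometer}

Let $\mathbf 1_x$ be the indicator function of the site $x$, and let $\eta=h+n\mathbf 1_0$ be the initial configuration. A toppling at $x$ adds $\Delta\mathbf 1_x$. So after a finite sequence of topplings in which each site $x$ topples $u'(x)$ times, the configuration is $\eta+\Delta u'$. A sequence is \emph{legal} if each site has height at least $4$ when it topples. Everything in this section rests on one comparison principle.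

\begin{lemma}[Least action]\label{lem:least}
Let $v:\mathbb{Z}^2\to\mathbb{Z}_{\ge0}$ satisfy $\eta+\Delta v\le3$. Then the toppling counts $u'$ of any finite legal sequence satisfy $u'\le v$.
\end{lemma}

\begin{proof}
Let $u_j$ be the counts after $j$ steps; $u_0=0\le v$. Suppose $u_j\le v$, and let $x$ be the next site to topple. If $u_j(x)=v(x)$, then $\Delta u_j(x)\le\Delta v(x)$, so the height at $x$ is at most $\eta(x)+\Delta v(x)\le3$, and the toppling is not legal. Hence $u_j(x)\le v(x)-1$ and $u_{j+1}\le v$.
\end{proof}

\begin{proposition}\label{prop:abelian}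
For $h\le2$ every legal sequence is finite, and all legal sequences that end in a stable configuration have the same toppling counts.
\end{proposition}

\begin{proof}
Take an integer $k\ge\max(1,n/2)$ and put $w(t)=\frac12j(j+1)$ with $j=\max(k-|t|,0)$, for $t\in\mathbb{Z}$. The second difference $w(t+1)+w(t-1)-2w(t)$ is $-2k$ at $t=0$, is $1$ for $0<|t|\le k$, and is $0$ for $|t|>k$. So $v_i(x)=w(x_i)$ satisfies $\eta+\Delta v_i\le h+1\le3$ off the origin and $\eta(0)+\Delta v_i(0)=h+n-2k\le2$. By Lemma~\ref{lem:least} all toppling counts are at most $\min(v_1,v_2)$, which has finite support. If $u$ and $u'$ are the counts of two stabilizing sequences, the lemma gives $u\le u'$ and $u'\le u$.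
\end{proof}

The common count $u=u_n$ is the \emph{odometer}. It has finite support $S=S_{n,h}$, and the final configuration is $\sigma=\eta+\Delta u\le3$. Let $\partial S$ be the set of sites outside $S$ with a neighbor in $S$, and let $D_4$ be the group of the eight symmetries of $\mathbb{Z}^2$ that fix $0$.

\begin{lemma}[Monotonicity]\label{lem:mono}
The odometer is $D_4$-invariant and nonincreasing in $x_1\ge0$ and in $x_2\ge0$. Hence $x\in S$ and $|y_i|\le|x_i|$ for $i=1,2$ imply $y\in S$.
\end{lemma}

\begin{proof}
For $\gamma\in D_4$ we have $\eta+\Delta(u\circ\gamma)=\sigma\circ\gamma\le3$, so $u\le u\circ\gamma$ for all $\gamma$ by Lemma~\ref{lem:least}, and therefore $u=u\circ\gamma$.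

Fix $k\ge0$ and let $\tau(x)=(2k+1-x_1,x_2)$ be the reflection in the line $x_1=k+\frac12$. Put $\tilde u(x)=u(x)$ for $x_1\le k$ and $\tilde u(x)=\min(u(x),u(\tau x))$ for $x_1\ge k+1$. We claim that $\eta+\Delta\tilde u\le3$. At a site with $\tilde u(x)=u(x)$ we have $\Delta\tilde u(x)\le\Delta u(x)$ because $\tilde u\le u$. At any other site, $x_1\ge k+1$ and $\tilde u(x)=u(\tau x)<u(x)$. Each neighbor $y$ of $x$ satisfies $\tilde u(y)\le u(\tau y)$: by definition if $y_1\ge k+1$, and if $y_1=k$, then $y=\tau x$ and $\tilde u(y)=u(\tau x)<u(x)=u(\tau y)$. Since $\tau$ maps the neighbors of $x$ to those of $\tau x$, we get $\Delta\tilde u(x)\le\Delta u(\tau x)$. Also $x\ne0$, so $\eta(x)=h\le\eta(\tau x)$, and $\eta(x)+\Delta\tilde u(x)\le\sigma(\tau x)\le3$. By Lemma~\ref{lem:least}, $u\le\tilde u$; at $x=(k+1,x_2)$ this reads $u(k+1,x_2)\le u(k,x_2)$. Monotonicity in $x_2$ follows by symmetry, and then $u(y)=u(|y_1|,|y_2|)\ge u(|x_1|,|x_2|)=u(x)$ whenever $|y_i|\le|x_i|$.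
\end{proof}

The next lemma is the source of the lower bound on the density: a large block of $\mathbb{Z}^2$ has about two edges per site.

\begin{lemma}\label{lem:edges}
We have $\sigma\ge0$ on $S$, and for every $A\subset S$ the sum $\sum_{A}\sigma$ is at least the number of edges of $\mathbb{Z}^2$ with both ends in $A$.
\end{lemma}

\begin{proof}
Fix a legal stabilizing sequence. Just after its last toppling a site has height at least $0$, and afterward it only gains chips. For an edge with both ends in $A$, the end whose last toppling is earlier receives a chip along this edge when the other end topples for the last time. These chips, one per edge, are still in place at the end.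
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}(a)]
Since $2+n\ge4$, the origin topples. Let $Y=S\cap\mathbb{Z}_{\ge0}^2$ and let $k$ be maximal with $(k,0)\in Y$; by symmetry $k$ is also maximal with $(0,k)\in Y$. By Lemma~\ref{lem:mono}, $Y\subset[0,k]^2$, and $Y$ contains the lattice points of $[0,k]^2$ on the two axes. Suppose that some lattice point $x\in[0,k]^2$ is not in $Y$, and choose it with $x_1+x_2$ minimal. Then $x_1,x_2\ge1$ and $x-e_1,x-e_2\in Y$. So $x$ never topples and receives at least two chips; its final height is at least $2+2=4$, a contradiction. Thus $Y=[0,k]^2\cap\mathbb{Z}^2$, and $S$ is the stated square by symmetry. Chips are conserved, $\sigma-2\le1$ everywhere, and $\sigma=2$ outside $S\cup\partial S$; hence $n=\sum(\sigma-2)\le(2k+3)^2$ and $k=k_n\to\infty$.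
\end{proof}

\section{The limiting density and the mean value identity}\label{sec:mvp}

From now on $h\le1$, so $m\ge2$, and $r^{-1}S\to K$ along a sequence, where $r=r_n\to\infty$, $S=S_{n,h}$, and $K$ is compact with nonempty interior, as it is when $K$ has a corner. We use the convergence in two ways: every $q\in K$ is a limit of points $x_n/r$ with $x_n\in S$, and every open set containing $K$ contains $r^{-1}(S\cup\partial S)$ for large $n$. The letter $C$ denotes constants independent of $n$.

Let $f=\sigma-h=n\mathbf 1_0+\Delta u$. For $n>m$ the origin topples. Then $f=0$ off $S\cup\partial S$; on $S$ we have $-1\le-h\le f\le m$ by Lemma~\ref{lem:edges}; and on $\partial S$, whose sites only gain chips, $0\le f\le m$. So $|f|\le m$ everywhere, and $f$ is supported in $B(0,Cr)$. For functions $a,b$ on $\mathbb{Z}^2$, one of them finitely supported, summation by parts gives $\sum a\,\Delta b=\sum b\,\Delta a$. With $b=1$ and with $b=|x|^2$, for which $\Delta b=4$, this yields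
\begin{equation}\label{eq:apriori}
n=\sum_x f(x)\le Cr^2,\qquad 4\sum_x u(x)=\sum_x|x|^2\Delta u(x)=\sum_x|x|^2f(x)\le Cr^4 .
\end{equation}

Hausdorff convergence alone does not say that $S$ fills $rK$; the sets $rK\cap2\mathbb{Z}^2$, for $K$ a disc, converge to $K$ as well. Lemma~\ref{lem:edges} needs full blocks of toppled sites, and monotonicity provides them.

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(a)] $K$ is $D_4$-invariant; $q\in K$ and $|y_i|\le|q_i|$ for $i=1,2$ imply $y\in K$; and $0\in\operatorname{int}K$.
\item[(b)] $\partial K$ has Lebesgue measure zero.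
\item[(c)] If $L\subset\operatorname{int}K$ is compact, then $rL\cap\mathbb{Z}^2\subset S$ for large $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Invariance passes to the limit. Let $x_n\in S$ with $x_n/r\to q$. The lattice point $y_n$ whose $i$th coordinate has the sign of $y_i$ and modulus $\min(\lfloor r|y_i|\rfloor,|x_{n,i}|)$ lies in $S$ by Lemma~\ref{lem:mono}, and $y_n/r\to y$; so $y\in K$. Having interior, $K$ contains a point $q$ with $q_1q_2\ne0$, hence a rectangle centered at $0$.

(b) Let $x\in\partial K$ with $x_1,x_2>0$. If $x+t(1,1)\in K$ for some $t>0$, then $K$ contains a rectangle with $x$ in its interior, by (a), which is impossible. So each line parallel to $(1,1)$ meets $\partial K\cap(0,\infty)^2$ at most once, and this set is null by Fubini's theorem. Symmetry covers the other quadrants, and the axes are null.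

(c) Let $y\in\operatorname{int}K$. Moving both coordinates slightly away from $0$, we find $q\in K$ with $|q_i|>|y_i|$ for $i=1,2$. Take $x_n\in S$ with $x_n/r\to q$. There is a neighborhood $O$ of $y$ with $|y'_i|\le|x_{n,i}|/r$ for all $y'\in O$ and large $n$, and then $rO\cap\mathbb{Z}^2\subset S$ by Lemma~\ref{lem:mono}. Finitely many such $O$ cover $L$.
\end{proof}

Let $\mu_n$ be the signed measure with mass $r^{-2}f(x)$ at $x/r$. These measures are supported in a fixed closed ball $B_0$ and have bounded total variation. We pass to a subsequence, which does not change $K$, along which $n/r^2\to\nu$ and $\mu_n$ converges weakly. For continuous $\psi$ with compact support, $|\int\psi\,d\mu_n|\le mr^{-2}\sum_x|\psi(x/r)|\to m\int|\psi|\,dx$. So the limit is a functional of norm at most $m$ on $L^1$, that is, $g\,dx$ with $|g|\le m$. For a square or disc $A$,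
\begin{equation}\label{eq:sets}
\mu_n(A)\to\int_A g\,dx,
\end{equation}
because the indicator of $A$ differs from a continuous function by at most $1$ on the $a$-neighborhood of $\partial A$ and agrees with it elsewhere, which costs $O(a)$ on both sides for large $n$.

\begin{proposition}\label{prop:mvp}
Almost everywhere, $g=0$ off $K$ and $m-1\le g\le m$ on $K$. If $\varphi$ is harmonic in an open neighborhood of $K$, then
\begin{equation}\label{eq:mvp}
\int_K g\varphi\,dx=\nu\varphi(0).
\end{equation}
\end{proposition}

\begin{proof}
A compact set disjoint from $K$ carries no mass of $\mu_n$ for large $n$, so $g=0$ off $K$. Let $A\subset\operatorname{int}K$ be a closed axis-parallel square of side $a$. By Lemma~\ref{lem:K}(c) the lattice points of $rA$ form an $\ell_1\times\ell_2$ array in $S$, with $\ell_i=ra+O(1)$. It has $2\ell_1\ell_2-\ell_1-\ell_2$ edges, so by Lemma~\ref{lem:edges}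
\[
\mu_n(A)\ge r^{-2}\bigl[(2-h)\ell_1\ell_2-\ell_1-\ell_2\bigr]\to(m-1)a^2 .
\]
By \eqref{eq:sets} the mean of $g$ over every such square is at least $m-1$. The Lebesgue differentiation theorem gives $g\ge m-1$ a.e.\ on $\operatorname{int}K$, hence a.e.\ on $K$ by Lemma~\ref{lem:K}(b).

Multiplying $\varphi$ by a smooth cutoff equal to $1$ near $K$, we may assume that $\varphi$ is smooth with compact support in $\mathbb{R}^2$ and harmonic on an open set $O\supset K$. Put $\varphi_r(x)=\varphi(x/r)$. By summation by parts,
\[
\sum_x f\varphi_r-n\varphi(0)=\sum_x\varphi_r\,\Delta u=\sum_x u\,\Delta\varphi_r .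
\]
In the Taylor expansion of $\Delta\varphi_r(x)$ the odd terms cancel, so $\Delta\varphi_r(x)=r^{-2}(\nabla^2\varphi)(x/r)+O(r^{-4})$ uniformly in $x$. For large $n$ the first term vanishes on $S$, since $r^{-1}S\subset O$. By \eqref{eq:apriori} the right side is at most $Cr^{-4}\sum u\le C$ in modulus. Divide by $r^2$ and let $n\to\infty$.
\end{proof}

No relation between $r_n$ and $n$ was assumed, but $\varphi=1$ gives $(m-1)|K|\le\nu\le m|K|$, so $r_n$ has order $\sqrt n$.

\section{The weak corner inequality}\label{sec:weak}

Let $K$ have a convex corner at $v$, with $\rho,W,\beta,\delta$ as in the definition. Let $\zeta=se^{i\theta}$ be the complex coordinate centered at $v$ whose positive real axis bisects the corner, so that $K\cap B(v,\rho)$ consists of $v$ and the points with $0<s<\rho$, $|\theta|\le\beta/2$. Since $0\in\operatorname{int}K$, we have $v\ne0$. Write $t^\pm=\max(\pm t,0)$. The smallest value of $ct$ over $c\in[m-1,m]$ is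
\[
\Psi(t)=(m-1)t^+-mt^-=mt-t^+,
\]
a function that is $m$-Lipschitz and positively homogeneous of degree $1$. The least possible contribution of the corner per unit of $\log s$ is
\[
J=\int_{-\beta/2}^{\beta/2}\Psi(\cos2\theta)\,d\theta=
\begin{cases}(m-1)\sin\beta, & 0<\beta\le\pi/2,\\ m\sin\beta-1, & \pi/2<\beta<\pi.\end{cases}
\]
Indeed $\int_{-\beta/2}^{\beta/2}\cos2\theta\,d\theta=\sin\beta$; in the first case $\cos2\theta\ge0$ on the whole range, and in the second it is positive exactly for $|\theta|<\pi/4$, where its integral is $1$.

For $0<\varepsilon\le\frac14\min(\rho,|v|)$ let $\varphi_\varepsilon=\operatorname{Re}(\zeta+\varepsilon)^{-2}$. The pole $\zeta=-\varepsilon$ lies in $B(v,\rho)$ but not in the sector, so $\varphi_\varepsilon$ is harmonic near $K$. The limit $n\to\infty$ has already been taken, so only the dependence on $\varepsilon$ matters; in this section $C$ is independent of $\varepsilon$.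

\begin{lemma}\label{lem:test}
We have $\displaystyle\Bigl|\int_K g\varphi_\varepsilon\,dx\Bigr|\le C$ and $\displaystyle\Bigl|\int_K\Psi(\varphi_\varepsilon)\,dx-J\log\frac{\rho}{2\varepsilon}\Bigr|\le C$.
\end{lemma}

\begin{proof}
At the origin of $\mathbb{R}^2$ we have $|\zeta+\varepsilon|\ge|v|-\varepsilon\ge|v|/2$, so the first bound follows from \eqref{eq:mvp} with $C=4\nu|v|^{-2}$.

For the second, split $K$ into three parts. Where $s\ge\rho/2$ we have $|\zeta+\varepsilon|\ge\rho/4$ and $|\varphi_\varepsilon|\le16\rho^{-2}$. In the sector $\operatorname{Re}\zeta\ge0$, because the corner is convex, and so $|\zeta+\varepsilon|\ge\max(s,\varepsilon)$. Hence the part $s<\varepsilon$ contributes at most $\pi\varepsilon^2\cdot\varepsilon^{-2}=\pi$ to $\int|\varphi_\varepsilon|$. On the part $\varepsilon\le s<\rho/2$,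
\[
\bigl|(\zeta+\varepsilon)^{-2}-\zeta^{-2}\bigr|=\frac{\varepsilon\,|2\zeta+\varepsilon|}{|\zeta|^2|\zeta+\varepsilon|^2}\le3\varepsilon s^{-3},
\qquad \int_\varepsilon^\infty3\varepsilon s^{-3}\,2\pi s\,ds=6\pi .
\]
As $\Psi$ is $m$-Lipschitz with $\Psi(0)=0$, we may replace $\int_K\Psi(\varphi_\varepsilon)\,dx$, up to an error $C$, by the integral of $\Psi(s^{-2}\cos2\theta)=s^{-2}\Psi(\cos2\theta)$ over the last part, which is $J\int_\varepsilon^{\rho/2}ds/s$.
\end{proof}

\begin{proposition}\label{prop:weak}
Under the hypotheses of Theorem~\ref{thm:corner}, $\delta<\pi/2$ and $\sin\delta\le1/m$.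
\end{proposition}

\begin{proof}
Since $m-1\le g\le m$ on $K$, we have $\Psi(\varphi_\varepsilon)\le g\varphi_\varepsilon$ there. Lemma~\ref{lem:test} gives $J\log\frac{\rho}{2\varepsilon}\le C$ for all small $\varepsilon$, so $J\le0$. If $\beta\le\pi/2$, then $J=(m-1)\sin\beta>0$ because $m\ge2$, a contradiction. So $\beta>\pi/2$, that is, $\delta<\pi/2$, and $J=m\sin\delta-1\le0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}(b)]
A regular $4m$-gon has convex corners with $\delta=\pi/(2m)$. The sine is strictly concave on $[0,\pi/2]$, so $\sin t>2t/\pi$ for $0<t<\pi/2$, and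
\begin{equation}\label{eq:concave}
\sin\frac{\pi}{2m}>\frac1m\qquad(m\ge2).
\end{equation}
This contradicts Proposition~\ref{prop:weak}.
\end{proof}

\section{Excluding equality}\label{sec:strict}

For $h=1$ Proposition~\ref{prop:weak} gives $\delta\le\pi/6$, which the regular $12$-gon meets with equality at every vertex. To exclude equality we need more than the bounds on $g$. The plan is as follows. If $J=0$, the density is forced to be asymptotically extremal; in particular $g\approx m$ in the sectors along the edges. There the rescaled odometer solves $\nabla^2U\approx m$ and vanishes with its gradient on the edge, so it is close to $\frac m2(y\cdot p)^2$, where $p$ is the normal of the edge. The odometer is integer-valued, and this forces the Hessian $mpp^T$ to be an integer matrix. (The function $w(x_1)$ in the proof of Proposition~\ref{prop:abelian} is the model, with $m=1$ and $p=e_1$.) Two such normals at an angle with sine $1/m$ do not exist when $m\ge2$.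

Throughout this section assume, for contradiction, that $\sin\delta=1/m$. By Proposition~\ref{prop:weak}, $\beta>\pi/2$, and $J=0$. Let $R_\pm$ be the open sectors $\pi/4<\pm\theta<\beta/2$ with apex $0$, and let $p_\pm$ be the outward unit normals of the edges $\theta=\pm\beta/2$ (Figure~\ref{fig:corner}). Vectors are expressed in the coordinates of the lattice, and $\theta$ is measured from the bisector. The orientation of $\theta$ is ours to choose, so what we prove for $R=R_+$, $p=p_+$ holds for $R_-$, $p_-$.

\subsection{The density near the corner}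

\begin{lemma}\label{lem:density}
Let $g_t(y)=g(v+ty)$. For every compact $A\subset R$, $\int_A(m-g_t)\,dy\to0$ as $t\to0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:test} with $J=0$,
\[
\int_K\bigl[(g-m+1)\varphi_\varepsilon^++(m-g)\varphi_\varepsilon^-\bigr]dx=\int_K g\varphi_\varepsilon\,dx-\int_K\Psi(\varphi_\varepsilon)\,dx\le C .
\]
Both terms on the left are nonnegative. By Fatou's lemma as $\varepsilon\to0$, the function $F=(m-g)s^{-2}(\cos2\theta)^-$ is integrable on $K\cap B(v,\rho)$. On $A$ we have $|y|^{-2}(\cos2\theta)^-\ge c>0$, so on $v+tA$ we have $F\ge ct^{-2}(m-g)$. Hence $\int_A(m-g_t)\,dy=t^{-2}\int_{v+tA}(m-g)\,dx\le c^{-1}\int_{v+tA}F\,dx$, which tends to $0$ because the area of $v+tA$ does.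
\end{proof}

\subsection{The scaling limit of the odometer}

Let $\Gamma(z)=\frac1{2\pi}\log|z|$, so that $\nabla\Gamma(z)=z/(2\pi|z|^2)$. We use three textbook facts. If $F$ is bounded with compact support, then $\Gamma*F$ is $C^1$ with gradient $\nabla\Gamma*F$, and $\nabla^2(\Gamma*F)=F$ in the sense of distributions. A continuous function with $\nabla^2V=0$ in the sense of distributions is harmonic (Weyl's lemma). A continuous function with $\nabla^2V\ge0$ in the sense of distributions is subharmonic: in each closed disc in its domain it is at most the Poisson integral of its boundary values.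

For $0<a<1$ define the truncated kernels $\Gamma_a(z)=\frac1{2\pi}\log\max(|z|,a)$ and $\Lambda_a(z)=z/(2\pi\max(|z|,a)^2)$. They are Lipschitz with constants $1/(2\pi a)$ and $1/(2\pi a^2)$. They agree with $\Gamma$ and $\nabla\Gamma$ for $|z|\ge a$, and for $0<|z|<a$
\begin{equation}\label{eq:trunc}
|\Gamma-\Gamma_a|=\frac1{2\pi}\log\frac a{|z|},\qquad |\nabla\Gamma-\Lambda_a|\le\frac1{2\pi|z|};
\end{equation}
the integrals of these bounds over $|z|<a$ are $a^2/4$ and $a$. For the discrete analogues, note that at most $9T^2$ nonzero lattice points have $|z|<T$. Summing over the shells $2^{-j-1}T\le|z|<2^{-j}T$, which are empty once $2^{-j}T\le1$, we get for $T\ge2$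
\begin{equation}\label{eq:sums}
\sum_{0<|z|<T}\log\frac{T}{|z|}\le CT^2,\qquad\sum_{0<|z|<T}\frac1{|z|}\le CT,\qquad\sum_{0<|z|<T}\frac1{|z|^2}\le C\log T .
\end{equation}

The lattice counterpart of $\Gamma$ is the potential kernel: after normalization, \cite[Theorem~4.4.4]{LL} gives $G:\mathbb{Z}^2\to\mathbb{R}$ and a constant $\kappa$ with $\Delta G=\mathbf 1_0$ and $G(z)=\Gamma(z)+\kappa+O(|z|^{-2})$ for $z\ne0$. Taylor's formula for $\Gamma$ then gives $G(z+e_i)-G(z)=\partial_i\Gamma(z)+O(|z|^{-2})$ for $z\ne0$.

\begin{proposition}\label{prop:U}
Let $U=\Gamma*g-\nu\Gamma$ on $\mathbb{R}^2\setminus\{0\}$. Then $U$ is $C^1$, $\nabla^2U=g$, $U\ge0$, and $U=0$ off $K$. Uniformly for $x/r$ in a compact set $L\subset\mathbb{R}^2\setminus\{0\}$,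
\begin{equation}\label{eq:conv}
u(x)=r^2U(x/r)+o(r^2),\qquad u(x+e_i)-u(x)=r\,\partial_iU(x/r)+o(r).
\end{equation}
\end{proposition}

\begin{proof}
As $u$ has finite support, $u=(\Delta G)*u=G*\Delta u=G*f-nG$. Since $\sum f=n$, we may replace $G$ by $G-\kappa-\frac1{2\pi}\log r$, which equals $\Gamma(z/r)+O(|z|^{-2})$ for $z\ne0$ and is $O(\log r)$ at $z=0$. Let $X=x/r\in L$. The terms $O(|x-y|^{-2})$ sum to $O(\log r)$ by $|f|\le m$ and \eqref{eq:sums}, and $n|x|^{-2}=O(1)$ by \eqref{eq:apriori}. Using also $\partial_i\Gamma(z)=r^{-1}\partial_i\Gamma(z/r)$, we obtain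
\begin{align*}
\frac{u(x)}{r^2}&=\int_{Y\ne X}\Gamma(X-Y)\,d\mu_n(Y)-\frac n{r^2}\Gamma(X)+O\Bigl(\frac{\log r}{r^2}\Bigr),\\
\frac{u(x+e_i)-u(x)}{r}&=\int_{Y\ne X}\partial_i\Gamma(X-Y)\,d\mu_n(Y)-\frac n{r^2}\partial_i\Gamma(X)+O\Bigl(\frac{\log r}{r}\Bigr).
\end{align*}
The kernels are singular, so weak convergence does not apply directly. Fix $a$ and replace them by $\Gamma_a$ and by the $i$th component of $\Lambda_a$, integrated over all $Y$. By \eqref{eq:trunc} and \eqref{eq:sums} with $T=ar$, this changes the first integral by at most $Ca^2+mr^{-2}|\log a|$ and the second by at most $Ca$, and it changes the integrals against $g\,dY$ by at most $ma^2/4$ and $ma$. The functions $Y\mapsto\Gamma_a(X-Y)$, $X\in L$, are uniformly bounded and uniformly Lipschitz on $B_0$, and so are those built from $\Lambda_a$. By the Arzel\`a--Ascoli theorem they are uniformly approximated by finitely many of them; as the total variations of $\mu_n$ are bounded, their integrals against $\mu_n$ converge to those against $g\,dY$ uniformly in $X\in L$. Letting $n\to\infty$ and then $a\to0$ gives \eqref{eq:conv}.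

The regularity of $U$ and $\nabla^2U=g$ were recalled above. For $y\ne0$ take lattice points with $x_n/r\to y$. Then $U(y)=\lim r^{-2}u(x_n)\ge0$, and if $y\notin K$, then $x_n\notin S$ for large $n$, so $U(y)=0$.
\end{proof}

\subsection{Blow-up at the corner}

Near $v$ the set $K$ is a sector only up to radius $\rho$, and $g$ is close to $m$ on $R$ only in the limit of small scales. We therefore rescale: $U_t(y)=t^{-2}U(v+ty)$, so that $\nabla^2U_t=g_t\in[0,m]$ on $|y|<|v|/t$.

\begin{proposition}\label{prop:blowup}
As $t\to0$, $U_t\to Q$ in $C^1$ on compact subsets of $R$, where $Q(y)=\frac m2(y\cdot p)^2$.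
\end{proposition}

\begin{proof}
\emph{Quadratic bound.} Let $0<2s<|v|$. We have $U(v)=0$, since $v$ is a limit of points outside $K$. The function $\frac m4|x-v|^2-U$ has Laplacian $m-g\ge0$ and vanishes at $v$, so its mean over the circle $|x-v|=2s$ is nonnegative: the mean of $U$ over this circle is at most $ms^2$. Also $U$ is subharmonic and nonnegative, and for $|x-v|\le s$ the Poisson kernel of the disc, relative to the uniform probability measure on the circle, is at most $\frac{2s+s}{2s-s}=3$. So $U\le3ms^2$ on $|x-v|\le s$, that is, $0\le U_t(y)\le3m|y|^2$ for $|y|<|v|/(2t)$.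

\emph{Compactness.} Fix $T>0$ and let $t$ be small. On $B(0,2T)$ write $U_t=P_t+H_t$, where $P_t$ is the convolution of $\Gamma$ with the restriction of $g_t$ to $B(0,2T)$. Then $|P_t|$ and $|\nabla P_t|$ are bounded on $B(0,2T)$ uniformly in $t$, and by \eqref{eq:trunc}
\[
|\nabla P_t(y)-\nabla P_t(y')|\le 2ma+2mT^2a^{-2}|y-y'|\qquad(0<a<1),
\]
so the gradients are equicontinuous. The functions $H_t$ are harmonic and uniformly bounded on $B(0,2T)$, so their derivatives of each order are uniformly bounded on $B(0,T)$. By the Arzel\`a--Ascoli theorem and a diagonal argument, every sequence $t_j\to0$ has a subsequence along which $U_t$ converges in $C^1$ on compact sets to some $V\in C^1(\mathbb{R}^2)$. It suffices to show that $V=Q$ on $R$.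

\emph{Identification.} By Lemma~\ref{lem:density}, $\nabla^2V=m$ on $R$ in the sense of distributions, and $V=0$ off $W$ because $U=0$ off $K$. Let $\Omega$ be the open sector $\pi/4<\theta<\pi$. It is the union of $R$, where $y\cdot p<0$, the ray $\theta=\beta/2$, and the sector $\beta/2<\theta<\pi$, which is disjoint from $W$ and on which $y\cdot p>0$. The function $D=V-\frac m2\min(y\cdot p,0)^2$ is $C^1$ on $\Omega$, harmonic on $R$, and zero for $\beta/2\le\theta<\pi$. So $\partial_1D-i\partial_2D$ is continuous on $\Omega$ and holomorphic in $y_1+iy_2$ off a line, hence holomorphic on $\Omega$ by Morera's theorem. It vanishes on an open set, so it vanishes identically. Thus $D$ is constant on $\Omega$, and the constant is $0$.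
\end{proof}

\subsection{Integrality of the Hessian}

We want to compare second differences of $u$, which are integers, with the entries of $mpp^T$. The convergence \eqref{eq:conv} controls $u$ and its first differences only, with errors far larger than $1$. What we do control at the lattice scale is $\Delta u=f$, which by Lemma~\ref{lem:density} is close to $m$ on average. The following identity converts $\ell^2$ control of the Laplacian into $\ell^2$ control of all second differences. Let $D_iE(x)=E(x+e_i)-E(x)$ and $D_{ii}E(x)=E(x+e_i)+E(x-e_i)-2E(x)$. For finitely supported $E$,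
\begin{equation}\label{eq:bochner}
\sum|D_{11}E|^2+\sum|D_{22}E|^2+2\sum|D_1D_2E|^2=\sum|\Delta E|^2 .
\end{equation}
Indeed $\Delta=D_{11}+D_{22}$ and $D_{ii}=-D_i^*D_i$, where $D_i^*$ is the adjoint in $\ell^2(\mathbb{Z}^2)$; these operators commute, so $\langle D_{11}E,D_{22}E\rangle=\|D_1D_2E\|^2$.

\begin{proposition}\label{prop:integer}
The numbers $mp_1^2$, $mp_1p_2$, $mp_2^2$ are integers.
\end{proposition}

\begin{proof}
Fix a closed disc $A\subset R$ with center $y_0$ and radius $3b$, and a smooth $\psi:\mathbb{R}^2\to[0,1]$ equal to $1$ on $B(y_0,2b)$ and supported in $B(y_0,\frac52b)$. Let $0<\alpha<1$. In this proof $C$ depends only on $m$, $b$ and $\psi$. By Lemma~\ref{lem:density} and Proposition~\ref{prop:blowup} we can fix $t>0$ such that $0\notin v+tA$,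
\[
|U_t-Q|\le\alpha\ \text{ and }\ |\nabla(U_t-Q)|\le\alpha\ \text{ on $A$},\qquad\int_A(m-g_t)\,dy\le\alpha .
\]
Now let $n\to\infty$ with $t$ fixed. Put $N=tr$; for a lattice point $x$ let $y=(x-rv)/N$, so that $x/r=v+ty$; let $A_n$ be the set of $x$ with $y\in A$. Define
\[
q(x)=\tfrac m2\bigl((x-rv)\cdot p\bigr)^2=N^2Q(y),\qquad w=u-q .
\]
For the quadratic $q$ we have exactly $D_{ii}q=mp_i^2$, $D_1D_2q=mp_1p_2$, $\Delta q=m$, and $D_iq(x)=N\partial_iQ(y)+\frac m2p_i^2$. On $A_n$, \eqref{eq:conv} reads $u=N^2U_t(y)+o(N^2)$ and $D_iu=N\partial_iU_t(y)+o(N)$. Hence for large $n$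
\begin{equation}\label{eq:w}
|w|\le2\alpha N^2\quad\text{and}\quad|D_iw|\le2\alpha N\quad\text{on }A_n .
\end{equation}
As $0\notin A_n$, we have $\Delta w=f-m\in[-2m,0]$ on $A_n$. By \eqref{eq:sets}, $r^{-2}\sum_{A_n}(m-f)\to\int_{v+tA}(m-g)\,dx\le\alpha t^2$. So for large $n$ we have $\sum_{A_n}|\Delta w|\le2\alpha N^2$ and $\sum_{A_n}|\Delta w|^2\le4m\alpha N^2$.

To apply \eqref{eq:bochner} we localize. Let $\chi(x)=\psi(y)$ and $E=\chi w$. Expanding $\chi(x')w(x')-\chi(x)w(x)$ for each neighbor $x'$ of $x$ gives
\[
\Delta E(x)=\chi(x)\Delta w(x)+w(x)\Delta\chi(x)+\sum_{x'\sim x}\bigl(\chi(x')-\chi(x)\bigr)\bigl(w(x')-w(x)\bigr).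
\]
Here $|\Delta\chi|\le CN^{-2}$ and $|\chi(x')-\chi(x)|\le CN^{-1}$. For large $n$, every $x$ with $\Delta E(x)\ne0$ lies in $A_n$ together with its neighbors, so \eqref{eq:w} gives $|\Delta E|\le|\Delta w|+C\alpha$ there. Since $|A_n|\le CN^2$, we get $\sum|\Delta E|^2\le8m\alpha N^2+C\alpha^2N^2\le C\alpha N^2$.

If $y\in B(y_0,b)$ and $n$ is large, then $\chi=1$ at all sites within distance $2$ of $x$, so
\[
D_{ii}E(x)=D_{ii}u(x)-mp_i^2,\qquad D_1D_2E(x)=D_1D_2u(x)-mp_1p_2,
\]
with integer differences of $u$. Let $d$ be the largest distance from $\mathbb{Z}$ of the three numbers in the statement. There are at least $b^2N^2$ such sites $x$ for large $n$, so \eqref{eq:bochner} gives $d^2b^2N^2\le C\alpha N^2$. As $\alpha\in(0,1)$ is arbitrary, $d=0$.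
\end{proof}

\subsection{The arithmetic contradiction}

\begin{proof}[Proof of Theorem~\ref{thm:corner}]
By Proposition~\ref{prop:weak} it remains to refute $\sin\delta=1/m$. By Proposition~\ref{prop:integer}, $mp_\pm p_\pm^T$ are integer matrices. A nonzero column of $mp_+p_+^T$ is an integer vector parallel to $p_+$, so $p_+=s/|s|$ with $s\in\mathbb{Z}^2$ primitive, and $mp_+p_+^T=kss^T$ with $k=m/|s|^2>0$. The numbers $ks_1^2$ and $ks_2^2$ are integers and $\gcd(s_1^2,s_2^2)=1$, so $k$ is an integer. In the same way $p_-=s'/|s'|$ with $s'\in\mathbb{Z}^2$ and $k'=m/|s'|^2$ a positive integer. The normals point in the directions $\theta=\pm(\beta+\pi)/2$, so the angle between them is $2\pi-(\beta+\pi)=\delta$. Therefore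
\[
1=m^2\sin^2\delta=m^2\,\frac{\det(s,s')^2}{|s|^2|s'|^2}=kk'\det(s,s')^2 .
\]
All factors are integers, so $k=k'=\det(s,s')^2=1$ and $|s|^2=|s'|^2=m$. Then $j=|s\cdot s'|$ is an integer with $j^2=|s|^2|s'|^2-\det(s,s')^2=m^2-1$. From $(m-j)(m+j)=1$ we get $m=1$, contradicting $m\ge2$.
\end{proof}

\begin{remark}
The hypothesis $h\le1$ enters through $m-1>0$ in Proposition~\ref{prop:weak}, through \eqref{eq:concave}, and in the last line above. For $m=1$ each of these degenerates exactly at the square: the formula for $J$ gives $0$ at $\beta=\pi/2$, we have $\sin\delta=1=1/m$, and the normals $s=e_1$, $s'=e_2$ satisfy $\det(s,s')=1$ and $(s\cdot s')^2=0=m^2-1$.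
\end{remark}

\section{Polygonal limit shapes}\label{sec:polygon}

\begin{proof}[Proof of Corollary~\ref{cor:polygon}]
The signed exterior angles of a simple polygon sum to $2\pi$; they are positive at convex vertices and negative at the others. So the exterior angles at the convex vertices sum to at least $2\pi$. Each convex vertex is a convex corner, and Theorem~\ref{thm:corner} bounds its exterior angle strictly by $\arcsin\frac1m$. Hence there are more than $2\pi/\arcsin\frac1m$ convex vertices. By \eqref{eq:concave}, $\arcsin\frac1m<\frac\pi{2m}$, so this number exceeds $4m=12-4h$.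

By Lemma~\ref{lem:K}(a), the rotation by $\pi/2$ about $0$ preserves $K$, so it permutes the vertices, and no vertex is $0$. Its orbits on nonzero points have exactly four elements. So the number of vertices, which is the number of sides, is a multiple of $4$.

For $h=1$ we have $2\pi/\arcsin\frac12=12$, so there are at least $16$ sides. For $h=0$, $\sin^2\frac\pi8=\frac{2-\sqrt2}{4}>\frac19$ gives $\arcsin\frac13<\frac\pi8$; so there are more than $16$ sides, hence at least $20$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Chip-Firing and Rotor-Routing on Trees},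
\texttt{http://pi.math.cornell.edu/\textasciitilde levine/sandpileslides1007.pdf}.

\bibitem{FR}
Fey and Redig, 2007.

\bibitem{LL}
Lawler and Limic, \emph{Random Walk: A Modern Introduction}.

\end{thebibliography}
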